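# Extensions, products and monotonicity on finite structures: which have a recursive syntax?

## 1. Three semantic properties, recursive classes, Post's problem, words

Fix a finite relational vocabulary $\sigma$ with at least one relation symbol of arity at least $2$. (Over degenerate vocabularies, such as the empty one or a purely monadic one, first order logic on finite structures is decidable and our question becomes trivial, so these are excluded.) Structures are finite unless we say otherwise. Formulas are first order, over $\sigma$ unless another vocabulary is named. We write $\mathsf{false}$ for $\exists x\,\neg x=x$ and $\mathsf{true}$ for its negation.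

**Definition (preserved by extensions).** A substructure is always an induced one: $A\subseteq B$ means that $A$ is a subset of the universe of $B$ carrying exactly the relations of $B$ restricted to it. A sentence $\varphi$ is *preserved by extensions* if $A\models\varphi$ and $A\subseteq B$ imply $B\models\varphi$, for all finite $A,B$.

Example: every existential sentence, that is, $\exists\bar x\,\theta$ with $\theta$ quantifier-free, has this property, since the witnesses in $A$ still work in $B$. The sentence $\forall x\,E(x,x)$ does not: add a point without a loop.

**Definition (preserved by products).** The direct product $A\times B$ has universe the set of pairs $(a,b)$, and a relation holds of a tuple of pairs iff it holds of the first coordinates in $A$ and of the second coordinates in $B$. A sentence $\varphi$ is *preserved by products* if $A\models\varphi$ and $B\models\varphi$ imply $A\times B\models\varphi$, for all finite $A,B$.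

Example: $\forall x\exists y\,E(x,y)$ has this property: choose $y$ in each coordinate. The sentence saying "there are at most two elements" does not, because $2\cdot 2=4$.

**Definition (monotone in $P$).** Let $P\in\sigma$. A sentence $\varphi$ is *monotone in $P$* if, whenever $A\models\varphi$ and $P^A\subseteq Q$ for a relation $Q$ on $A$ of the same arity, the structure obtained from $A$ by reinterpreting $P$ as $Q$, with everything else unchanged, satisfies $\varphi$.

Example: with $P$ unary, $\exists x\,(P(x)\wedge E(x,x))$ is monotone in $P$. The sentence $\exists x\,\neg P(x)$ is not: take one point, first outside $P$, then inside.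

**Definition (recursive and r.e. classes).** A class $F$ of formulas is *recursive* if membership in $F$ is decidable, and *r.e.* if some algorithm lists its members. An *$F$-sentence* is a sentence belonging to $F$.

Example: the existential sentences form a recursive class. For a less obvious example, let $\mathcal P$ be one of the three properties. The set of sentences *without* $\mathcal P$ is r.e., because a failure is witnessed by a finite counterexample, which a search finds. So the set of sentences with $\mathcal P$ is co-r.e. (that is, $\Pi_1$).

For our purposes r.e. and recursive are interchangeable. If $\psi_1,\psi_2,\dots$ is a computable listing of $F$, let $F'$ consist of the sentences $\psi_n\vee\mathsf{false}\vee\dots\vee\mathsf{false}$ with $n$ copies of $\mathsf{false}$, over those $n$ for which $\psi_n$ is a sentence. The $n$-th of these has length at least $n$, so to test a string $\theta$ one compares it with the members coming from $n\le|\theta|$. Thus $F'$ is recursive, and its sentences are, up to equivalence, those of $F$. We shall use this padding trick again.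

**Definition (Post's correspondence problem).** An *instance* $I$ is a list $(u_1,v_1),\dots,(u_k,v_k)$ of pairs of nonempty words over $\{0,1\}$. For a nonempty index sequence $s=(i_1,\dots,i_m)$ put $u_s=u_{i_1}\cdots u_{i_m}$ and $v_s=v_{i_1}\cdots v_{i_m}$. The instance is *solvable* if $u_s=v_s$ for some $s$.

Example, used below: let $I_0$ be $(u_1,v_1)=(0,01)$, $(u_2,v_2)=(10,0)$. It is solvable, since $s=(1,2)$ gives $u_s=0\cdot10=010$ and $v_s=01\cdot0=010$. The instance with the single pair $(0,1)$ is unsolvable.

**Fact (PCP; Post).** Solvability of an instance is undecidable; in fact the set of solvable instances is $\Sigma_1$-complete under many-one reductions. (Completeness is used only in the last section.) Solvability is clearly r.e.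

**Definition (words as structures).** A nonempty word over a finite alphabet $\Gamma$ is a finite nonempty linear order $(V,<)$ with unary predicates $N_a$ ($a\in\Gamma$), such that each position lies in exactly one $N_a$. Example: $011$ is $\{1<2<3\}$ with $N_0=\{1\}$, $N_1=\{2,3\}$; it satisfies "the first position lies in $N_0$".

**Fact (BET; Büchi, Elgot, Trakhtenbrot).** It is decidable, uniformly in the finite alphabet $\Gamma$, whether a given first order sentence over $(<,(N_a)_{a\in\Gamma})$ holds in all nonempty finite words over $\Gamma$.

## 2. Capturing a property by a recursive class

The question is Problem 3 of "Syntax vs. Semantics on Finite Structures". Let $\mathcal P$ be one of: preserved by extensions, preserved by products, monotone in a given predicate $P$. *Is there a recursive class $F$ of formulas such that*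

1. *every $F$-sentence has the property $\mathcal P$ on finite structures, and*
2. *every first order sentence having $\mathcal P$ is equivalent, on finite structures, to some $F$-sentence?*

The class $F$ may depend on $\sigma$ and on $P$.

Each condition alone is easy. The existential sentences satisfy condition 1 for extensions, and the sentences positive in $P$ satisfy it for monotonicity. Condition 2 fails for both: on finite structures the Łoś–Tarski theorem fails, that is, some sentence preserved by extensions is equivalent to no existential one; Lyndon's theorem fails too, that is, some sentence monotone in $P$ is equivalent to no sentence positive in $P$. At the other extreme, the set of *all* sentences with $\mathcal P$ satisfies 1 and 2, but a priori it is only co-r.e.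

**Theorem 1 (Main Theorem).** For every $\sigma$ as above:

* (a) Preserved by extensions: **no** recursive class $F$ satisfies 1 and 2, and not even an r.e. one does.
* (b) Preserved by products: **yes**, such a recursive class exists.
* (c) Monotone in $P$: **no**, not even an r.e. class, whenever $P$ has arity at least $1$. (If $0$-ary symbols are allowed and $P$ is $0$-ary, the answer is yes.)

Two cases can be done by hand.

*$P$ is $0$-ary.* Let $F=\{\psi_0\vee(P\wedge\psi_1):\psi_0,\psi_1\text{ sentences without }P\}$. This is recursive, and its members are monotone in $P$. Conversely, any $\varphi$ is equivalent to $(\neg P\wedge\varphi[\mathsf{false}/P])\vee(P\wedge\varphi[\mathsf{true}/P])$. If $\varphi$ is monotone, then $\varphi[\mathsf{false}/P]\to\varphi[\mathsf{true}/P]$ holds on finite structures, so there $\varphi$ is equivalent to $\varphi[\mathsf{false}/P]\vee(P\wedge\varphi[\mathsf{true}/P])\in F$. This proves the parenthesis in (c).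

*Extensions, with minimal models of bounded size.* Let $\varphi$ be preserved by extensions, and suppose that those finite models of $\varphi$ which have no proper substructure satisfying $\varphi$ have bounded size. Up to isomorphism there are finitely many of them. Every finite model contains one, and every finite structure containing one is a model. So $\varphi$ is equivalent to the disjunction, over these minimal models, of the existential sentences $\exists x_1\dots\exists x_n$ (all atomic and negated atomic facts of an enumeration of the model). Trouble can only come from sentences with unboundedly large minimal models, and those we build for (a) are not bounded in this way by anything in their construction.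

## 3. Quantifier-rank types and direct products

This section proves (b). For products, the finite table of types of a given quantifier rank carries a computable multiplication, and closure of a set of types under multiplication can be checked by inspection. So one can recognize the property in a normal form without ever deciding which types are realized.

**Definition (formal types).** Let $\mathrm{At}_n$ be the finite set of atomic formulas, equalities included, in $x_1,\dots,x_n$. Put

* $H_{0,n}=2^{\mathrm{At}_n}$, and for $s\in H_{0,n}$ let $\chi_s=\bigwedge_{\alpha\in s}\alpha\wedge\bigwedge_{\alpha\in\mathrm{At}_n\setminus s}\neg\alpha$;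
* $H_{q+1,n}=2^{H_{q,n+1}}$, and for $s\in H_{q+1,n}$ let $\chi_s=\bigwedge_{t\in s}\exists x_{n+1}\chi_t\wedge\forall x_{n+1}\bigvee_{t\in s}\chi_t$.

For a structure $A$ (finite or infinite) and $\bar a\in A^n$ let $tp_0(A,\bar a)=\{\alpha\in\mathrm{At}_n:A\models\alpha(\bar a)\}$ and $tp_{q+1}(A,\bar a)=\{tp_q(A,\bar a a):a\in A\}$. Each $H_{q,n}$ is finite and computable.

If $\sigma$ has $0$-ary symbols and empty structures are allowed, each type with $n=0$ gets as an extra component the set of $0$-ary atoms true in $A$, with a corresponding conjunct in $\chi_s$ and with intersection as the product operation on this component. Nothing below changes.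

Example: $\sigma=\{E\}$ with $E$ binary. Then $\mathrm{At}_1=\{x_1=x_1,\ E(x_1,x_1)\}$, and an element realizes $\ell=\{x_1=x_1,E(x_1,x_1)\}$ if it has a loop, and $o=\{x_1=x_1\}$ if not. So a nonempty structure has $tp_1$ equal to $\{\ell\}$, $\{o\}$ or $\{\ell,o\}$.

**Lemma 2.** (i) $A\models\chi_s(\bar a)$ iff $s=tp_q(A,\bar a)$, for $s\in H_{q,n}$. (ii) If $tp_q(A,\bar a)=tp_q(B,\bar b)$, then $\bar a$ in $A$ and $\bar b$ in $B$ satisfy the same formulas of quantifier rank at most $q$ in $x_1,\dots,x_n$.

*Proof.* (i) For $q=0$ this is the definition. For $q+1$: by induction, $\chi_s(\bar a)$ says that every $t\in s$ is $tp_q(A,\bar aa)$ for some $a$, and that every $a$ has $tp_q(A,\bar aa)\in s$. That is $s=tp_{q+1}(A,\bar a)$.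

(ii) This is the Ehrenfeucht–Fraïssé theorem, by induction on $q$. For $q=0$, a quantifier-free formula is a Boolean combination of members of $\mathrm{At}_n$. For $q+1$: up to renaming bound variables, a formula of rank at most $q+1$ is a Boolean combination of atomic formulas and formulas $\exists x_{n+1}\theta$ with $\theta$ of rank at most $q$. As for the atomic formulas, if the structures are nonempty, $tp_{q+1}(A,\bar a)$ has an element $tp_q(A,\bar aa)$, which by induction determines the atomic formulas true of $\bar aa$, hence those true of $\bar a$. (If one structure is empty, then $n=0$; the only atomic formulas in no variables are $0$-ary atoms, which are recorded by the convention.) For $\exists x_{n+1}\theta$: if $A\models\theta(\bar aa)$, then $tp_q(A,\bar aa)\in tp_{q+1}(A,\bar a)=tp_{q+1}(B,\bar b)$, so it equals $tp_q(B,\bar bb)$ for some $b$, and $B\models\theta(\bar bb)$ by induction. The other direction is symmetric. $\square$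

Define a computable operation on formal types: $s\otimes s'=s\cap s'$ on $H_{0,n}$, and $s\otimes s'=\{t\otimes t':t\in s,\ t'\in s'\}$ on $H_{q+1,n}$.

**Lemma 3.** For all $A,B$, finite or infinite, and tuples $\bar a,\bar b$ of length $n$: $tp_q(A\times B,((a_i,b_i))_{i\le n})=tp_q(A,\bar a)\otimes tp_q(B,\bar b)$.

*Proof.* For $q=0$: an atomic formula, an equality included, holds in $A\times B$ iff it holds in both coordinates. For $q+1$: the left side is the set of all $tp_q(A\times B,\dots,(a,b))$ with $a\in A$, $b\in B$. By induction these are the types $tp_q(A,\bar aa)\otimes tp_q(B,\bar bb)$, that is, all $t\otimes t'$ with $t\in tp_{q+1}(A,\bar a)$ and $t'\in tp_{q+1}(B,\bar b)$. $\square$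

Example, continued. Here $\ell\otimes\ell=\ell$ and $\ell\otimes o=o\otimes o=o$. So $\{\ell\}\otimes s=s$ and $\{o\}\otimes s=\{o\}$ for each of the three types $s$, and $\{\ell,o\}\otimes\{\ell,o\}=\{\ell,o\}$. The product of two of these types is always one of the two factors, so every set of them is closed: over one binary symbol, every sentence of rank at most $1$ is preserved by products on nonempty structures. With unary $U,W$ this breaks down: $\exists x\,U(x)\vee\exists x\,W(x)$ holds in a point with only $U$ and in a point with only $W$, but not in their product.

**Proof of Theorem 1(b).** Let $F$ be the set of sentences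
$$W_{q,X}=\bigvee_{s\in X}\chi_s\vee\mathsf{false}\vee\dots\vee\mathsf{false}\qquad(q+1\text{ copies of }\mathsf{false}),$$
written in a fixed canonical way, where $q\ge0$, $X\subseteq H_{q,0}$ and $X\otimes X\subseteq X$, meaning $s\otimes s'\in X$ for all $s,s'\in X$.

**Step 1: $F$ is recursive.** The length of $W_{q,X}$ is at least $q$. So a string $\theta$ needs to be compared only with the finitely many $W_{q,X}$ with $q\le|\theta|$, and these can be computed, because closure of $X$ under $\otimes$ is a finite check.

**Step 2: condition 1.** If $A,B\models W_{q,X}$, then $tp_q(A),tp_q(B)\in X$ by Lemma 2(i). By Lemma 3 and closure, $tp_q(A\times B)\in X$, so $A\times B\models W_{q,X}$.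

**Step 3: condition 2.** Let $\varphi$ be preserved by products on finite structures, $q$ its quantifier rank, and $X=\{tp_q(A):A\text{ finite},\ A\models\varphi\}$. If $A,B$ are finite models, so is $A\times B$, hence $tp_q(A)\otimes tp_q(B)=tp_q(A\times B)\in X$. So $X\otimes X\subseteq X$ and $W_{q,X}\in F$. A finite model of $\varphi$ satisfies $W_{q,X}$. Conversely, if a finite $A$ satisfies $W_{q,X}$, then $tp_q(A)=tp_q(A')$ for some finite $A'\models\varphi$, and $A\models\varphi$ by Lemma 2(ii). $\square$

The set $X$ need not be computable from $\varphi$; only its existence matters. Also, Step 2 never used finiteness: a sentence preserved by products on finite structures is equivalent, on finite structures, to one preserved by products on all structures.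

## 4. From equivalence to separation of two classes

Now we turn to (a) and (c). The sensible first try is a direct reduction: from an instance $I$ write down a sentence $D_I$ that has $\mathcal P$ iff $I$ is unsolvable. If $F$ satisfies 1 and 2, then
$$I\text{ is unsolvable}\iff D_I\text{ is equivalent on finite structures to some }F\text{-sentence}.$$
We would like to conclude that unsolvability is r.e. For this, one must be able to *confirm* an equivalence "$D_I\leftrightarrow\psi$ on all finite structures". But a search through finite structures only refutes equivalences. The right side has the form "there is $\psi$ such that for all finite $A$ …", which gives no contradiction. The argument stops here.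

The way past is to compare $\psi$ with the desired behavior not on all finite structures but on two special classes, simple enough that truth of a sentence on them is decidable. Say that $\psi$ *separates* $\mathcal C_1$ from $\mathcal C_2$ if $\psi$ is true in all members of $\mathcal C_1$ and false in all members of $\mathcal C_2$.

**Proposition 4 (criterion).** Suppose each instance $I$ is assigned classes $\mathcal C_1(I),\mathcal C_2(I)$ of finite structures such that

* (R1) given $I$ and $\psi$, it is decidable whether $\psi$ separates $\mathcal C_1(I)$ from $\mathcal C_2(I)$;
* (R2) if $I$ is solvable, no sentence with property $\mathcal P$ separates them;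
* (R3) if $I$ is unsolvable, some sentence with property $\mathcal P$ separates them.

Then no r.e. class, in particular no recursive class, satisfies 1 and 2.

*Proof.* Let $F$ satisfy 1 and 2. Then
$$I\text{ is unsolvable}\iff\text{some }F\text{-sentence separates }\mathcal C_1(I)\text{ from }\mathcal C_2(I).\tag{1}$$
($\Leftarrow$) An $F$-sentence has $\mathcal P$ by condition 1; apply (R2). ($\Rightarrow$) Take a sentence as in (R3). By condition 2 it is equivalent on finite structures to an $F$-sentence, which takes the same values on the finite structures in $\mathcal C_1(I)$ and $\mathcal C_2(I)$. If $F$ were r.e., then by (R1) the right side of (1) would be r.e. in $I$: list $F$ and test each sentence. Since solvability is r.e. too, PCP would be decidable. $\square$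

The rest of the notes build such classes for (a) and (c).

## 5. A Post instance as two matchings on one word

Fix an instance $I$. We split "there is a solution" into two conditions, each tame on its own, on one common object.

**Definition (base words).** Let $\Lambda=\{(\top,i,p):1\le p\le|u_i|\}\cup\{(\bot,j,p):1\le p\le|v_j|\}$. The *letter* of $(\top,i,p)$ is the $p$-th letter of $u_i$; that of $(\bot,j,p)$ is the $p$-th letter of $v_j$. A word $\mathfrak B=(V,<,(L_a)_{a\in\Lambda})$ is *valid* if its first label is some $(\top,i,1)$, its last label is some $(\bot,j,|v_j|)$, and any two consecutive labels have one of the forms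
$$(\top,i,p)(\top,i,p{+}1),\quad(\top,i,|u_i|)(\top,i',1),\quad(\top,i,|u_i|)(\bot,j,1),\quad(\bot,j,p)(\bot,j,p{+}1),\quad(\bot,j,|v_j|)(\bot,j',1).$$

Validity is first order: it speaks only of first, last and consecutive positions and finitely many labels. Reading from left to right, a valid word starts a top block, must finish every block it starts, may after a top block start a top or a bottom block, and after a bottom block only a bottom block. So the valid words are exactly the words $\mathfrak B_{s,t}$ consisting of the top blocks of $s$ followed by the bottom blocks of $t$, with $s,t$ nonempty index sequences. They have length at least $2$.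

**Definition (the conditions $T$ and $L$).** For $\tau,\lambda\subseteq V^2$:

* $T(\mathfrak B,\tau)$: $\mathfrak B$ is valid and $\tau$ is the graph of an order preserving bijection from the positions labelled $(\top,i,1)$ (any $i$) to those labelled $(\bot,j,1)$ (any $j$), preserving the index;
* $L(\mathfrak B,\lambda)$: $\mathfrak B$ is valid and $\lambda$ is the graph of an order preserving bijection from all $\top$-positions to all $\bot$-positions, preserving letters.

Both are first order in $(\mathfrak B,\tau)$, resp. $(\mathfrak B,\lambda)$: one says that related positions have the required labels, that each position on either side has exactly one partner, and that $x<x'$ implies the same for the partners.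

Example, for $I_0$ and $s=t=(1,2)$: the word $\mathfrak B_{s,s}$ has positions $1,\dots,6$ with labels $(\top,1,1),(\top,2,1),(\top,2,2),(\bot,1,1),(\bot,1,2),(\bot,2,1)$ and letters $0,1,0,0,1,0$. Here $T$ holds for $\tau=\{(1,4),(2,6)\}$ and $L$ holds for $\lambda=\{(1,4),(2,5),(3,6)\}$.

On $\mathfrak B_{s,t}$ some $\tau$ satisfies $T$ iff $s=t$ (all blocks are nonempty, so each has exactly one starting position), and some $\lambda$ satisfies $L$ iff $u_s=v_t$. Hence
$$\text{there are }\mathfrak B,\tau,\lambda\text{ with }T(\mathfrak B,\tau)\text{ and }L(\mathfrak B,\lambda)\iff I\text{ is solvable.}\tag{2}$$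

Here is the naive choice of classes, for monotonicity in a relation $\lambda$. Let $\mathcal C_1$ consist of the $(\mathfrak B,\tau,\emptyset)$ with $T(\mathfrak B,\tau)$, and $\mathcal C_2$ of the $(\mathfrak B,\tau,\lambda)$ with $T(\mathfrak B,\tau)$ and $L(\mathfrak B,\lambda)$. Then (R2) holds: if $I$ is solvable, some member of $\mathcal C_1$ becomes a member of $\mathcal C_2$ by enlarging the third relation. And (R3) holds: if $I$ is unsolvable, $\mathcal C_2=\emptyset$ and $\mathsf{true}$ separates. But (R1) fails: $\mathsf{true}$ separates iff $\mathcal C_2=\emptyset$ iff $I$ is unsolvable, which is undecidable.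

The defect is that members of $\mathcal C_2$ still remember $\tau$. We need members of $\mathcal C_1$ that carry only $\tau$, members of $\mathcal C_2$ that carry only $\lambda$, and a way for the former to *grow* into the latter. Growth must erase the record of $\tau$.

## 6. An array of points and lines on $\mathbb Z_4$

Growing sets can erase information as follows. Place $0,1,2,3$ on a circle. A point $\{i\}$ records a bit, the parity of $i$. It can grow to either of the two lines through it, $\{i,i+1\}$ or $\{i-1,i\}$; let a line $\{i,i+1\}$ record the parity of $i$. The two lines through a point have different parities, so the bit of the line is independent of the bit of the point.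

**Definition (states).** Let $\mathfrak B$ be a valid word on $V$ and $R=V^2$. A *state* over $\mathfrak B$ assigns to each *cell* $z=(r,c,\varepsilon)\in R\times R\times\{0,1\}$ a set $X_z\subseteq\mathbb Z_4$. *Row* $r$ is the set of cells $(r,\cdot,\cdot)$ and *column* $c$ the set of cells $(\cdot,c,\cdot)$. A *point* is a set $\{i\}$ and a *line* is a set $\{i,i+1\}$ (mod $4$); both have parity $i\bmod 2$. A state is *big* if some $X_z$ contains some $\{i,i+2\}$. A row is *full* if all its cells are lines.

Example: the points $\{1\},\{3\}$ are odd; the lines $\{0,1\},\{2,3\}$ are even and $\{1,2\},\{3,0\}$ are odd. Any three elements of $\mathbb Z_4$ include some $i,i+2$. So in a non-big state every $X_z$ is empty, a point or a line, and a line cannot grow further without making the state big.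

Two design decisions need explaining. *Why an array?* Suppose we had cells only for each $r\in R$, recording $\tau(r)$ as points and then $\lambda(r)$ as lines. Between an all-points state and an all-lines state there are mixed states, which show $\tau$ only at the points and $\lambda$ only at the lines; a first order sentence can read off neither relation. In the array we record $\tau(r)$ along the whole row $r$ and $\lambda(c)$ along the whole column $c$. Suppose no cell is empty. If no row is full, every row still contains a point. If some row is full, every column contains a line. So in *every* non-big state without empty cells, one of the two relations is completely visible. *Why two cells $\varepsilon=0,1$ for each $(r,c)$?* See Lemma 6.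

**Definition (the condition $\delta$).** For non-big $X$ define $\delta(\mathfrak B,X)$:

1. if some $X_z=\emptyset$: false;
2. if no $X_z=\emptyset$ and no row is full: true iff no row contains points of both parities and $T(\mathfrak B,\tau_X)$, where $\tau_X=\{r:\text{row }r\text{ contains an odd point}\}$;
3. if no $X_z=\emptyset$ and some row is full: *false* iff no column contains lines of both parities and $L(\mathfrak B,\lambda_X)$, where $\lambda_X=\{c:\text{column }c\text{ contains an odd line}\}$; otherwise true.

It depends only on which sets occur in which row and column positions, so it is invariant under swapping the two cells of any pair $(r,c)$.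

**Lemma 5.** Suppose $I$ is unsolvable, $\mathfrak B$ is valid, $X\subseteq X'$ (cellwise) are non-big states and $\delta(\mathfrak B,X)$ is true. Then $\delta(\mathfrak B,X')$ is true.

*Proof.* By clause 1, $X$ has no empty cell, hence neither has $X'$. A line of $X$ is the same line in $X'$; a point of $X'$ is the same point in $X$.

*$X'$ has no full row.* Then $X$ has none, so clause 2 applies to both. Every row of $X'$ contains a point, and all its points are points of the same row of $X$. No row of $X$ contains points of both parities, so no row of $X'$ does. Moreover $\tau_{X'}=\tau_X$: an odd point in row $r$ of $X'$ is one of $X$; and if row $r$ of $X$ contains an odd point, all its points are odd, and row $r$ of $X'$ contains one of them. So $T(\mathfrak B,\tau_{X'})$, and $\delta(\mathfrak B,X')$ is true.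

*$X$ has a full row.* Then this row is full in $X'$, and clause 3 applies to both. Suppose $\delta(\mathfrak B,X')$ is false. No column of $X'$ contains lines of both parities, hence no column of $X$ does. Also $\lambda_X=\lambda_{X'}$: an odd line of $X$ is one of $X'$; and if column $c$ of $X'$ contains an odd line, all its lines are odd, and one of them is a line of $X$, namely on the full row. So $L(\mathfrak B,\lambda_X)$ and $\delta(\mathfrak B,X)$ is false, a contradiction.

*$X$ has no full row, $X'$ has one.* Clause 2 for $X$ gives $T(\mathfrak B,\tau_X)$. If $\delta(\mathfrak B,X')$ were false, clause 3 would give $L(\mathfrak B,\lambda_{X'})$. By (2), $I$ would be solvable, a contradiction. $\square$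

Only the last case uses unsolvability: the passage from "$\tau$ visible" to "$\lambda$ visible" is where the two halves of Post's problem meet.

**Definition (point states and line states).** Identify relations with their $0/1$ characteristic functions. For $\tau,\lambda\subseteq R$ put
$$X^\tau_{(r,c,\varepsilon)}=\{\tau(r)+2\varepsilon\},\qquad X^\lambda_{(r,c,\varepsilon)}=\{\lambda(c)+2\varepsilon,\ \lambda(c)+2\varepsilon+1\}\pmod 4.$$

Example: the two cells of $(r,c)$ in $X^\tau$ are $\{0\},\{2\}$ if $\tau(r)=0$, and $\{1\},\{3\}$ if $\tau(r)=1$. In $X^\lambda$ they are $\{0,1\},\{2,3\}$ if $\lambda(c)=0$, and $\{1,2\},\{3,0\}$ if $\lambda(c)=1$. Both states are non-big.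

**Lemma 6.** (i) If $T(\mathfrak B,\tau)$ then $\delta(\mathfrak B,X^\tau)$ is true. If $L(\mathfrak B,\lambda)$ then $\delta(\mathfrak B,X^\lambda)$ is false. (ii) For all $\tau,\lambda\subseteq R$ there is a permutation $\pi$ of the cells, which fixes or swaps the two cells of each $(r,c)$, with $X^\tau_z\subseteq X^\lambda_{\pi(z)}$ for all $z$.

*Proof.* (i) In $X^\tau$ no row is full and all points of row $r$ have parity $\tau(r)$, so $\tau_{X^\tau}=\tau$; use clause 2. In $X^\lambda$ all rows are full and all lines of column $c$ have parity $\lambda(c)$, so $\lambda_{X^\lambda}=\lambda$; use clause 3.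

(ii) Let $t=\tau(r)$ and $l=\lambda(c)$. If $(t,l)\neq(0,1)$, then $t\in\{l,l+1\}$, hence $t+2\in\{l+2,l+3\}$, and we do not swap. If $(t,l)=(0,1)$, the points are $0$ for $\varepsilon=0$ and $2$ for $\varepsilon=1$, and the lines are $\{1,2\}$ and $\{3,0\}$; since $2\in\{1,2\}$ and $0\in\{3,0\}$, we swap. $\square$

With one cell per pair and $X^\lambda$ depending on $\lambda$ only, the case $(0,1)$ would fail: $0\notin\{1,2\}$. We would have to use the line $\{3,0\}$ there, and then the line state would depend on $\tau$ again. The second cell removes this dependence: both odd lines are present, and the point picks the one it lies on.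

## 7. Coding states by digraphs

We now turn states into $\sigma$-structures. Growth of a state should become an extension in case (a), and growth of $P$ in case (c).

**Definition (types of pairs, colours).** Let $\Theta=\{{<^+},{<},{>}\}\cup\Lambda\times\{\min,\mathrm{mid},\max\}$. For a word of length at least $2$ with labels in $\Lambda$, the *type* of $(x,y)\in V^2$ is: $<^+$ if $y$ is the immediate successor of $x$; $<$ if $x<y$ otherwise; $>$ if $y<x$; and $(a,f)$ if $x=y$, where $a$ is the label of $x$ and $f=\min/\max/\mathrm{mid}$ if $x$ is first/last/neither. Let $Col=\{\mathsf V\}\cup\Theta\cup\{\mathsf Z,\mathsf Y_0,\mathsf Y_1,\mathsf Y_2,\mathsf Y_3\}$. Fix an enumeration $1,\dots,K$ of $Col\cup\{\mathrm{on}\}$ and identify the members of this set with their numbers.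

Example: in the six-letter word of Section 5, $(1,2)$ has type $<^+$, $(1,3)$ has type $<$, $(3,1)$ has type $>$, and $(1,1)$ has type $((\top,1,1),\min)$.

**Definition (arrows, markers).** Let $E\in\sigma$ have arity $h\ge2$. Write $x\to y$ for $E(x,y,\dots,y)$. Let $\mu(\bar m)$, $\bar m=(m_1,\dots,m_K)$, say that the $m_i$ are distinct and that for all $i,j$: $m_i\to m_j$ iff $i\le j$. An element $w\notin\bar m$ *has colour* $j\in Col$ if $m_j\to w$ and $m_i\not\to w$ for all $i\in Col\setminus\{j\}$.

So an element has at most one colour, and arrows from $m_{\mathrm{on}}$ do not affect colours. Both $\mu$ and "has colour $j$" are quantifier-free. For given $\bar m$, write $V$ for the set of elements of colour $\mathsf V$. An element $r$ with colour in $\Theta$ is *attached* to $(x,y)\in V^2$ if $x\to r\to y$. An element $z$ of colour $\mathsf Z$ is *attached* to $(r,c)$, where $r,c$ have colours in $\Theta$, if $r\to z\to c$.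

**Definition (skeleton).** Let $\mathfrak B$ be a valid word on $V$. The *skeleton* of $\mathfrak B$ has as elements the markers $m_1,\dots,m_K$; the elements of $V$, intended colour $\mathsf V$; pair elements $r_{xy}$ for $(x,y)\in V^2$, intended colour the type of $(x,y)$; and the cells $z\in R\times R\times\{0,1\}$, intended colour $\mathsf Z$. We identify $r_{xy}$ with $(x,y)\in R$. Its arrows are: $m_i\to m_j$ for $i\le j$; $m_j\to w$ if $w$ has intended colour $j\in Col$; $x\to x'$ for $x<x'$ in $V$; $x\to r_{xy}\to y$; and $r\to z\to c$ for $z=(r,c,\varepsilon)$. A *satellite* $y_{z,i}$ is an additional element with intended colour $\mathsf Y_i$ (so $m_{\mathsf Y_i}\to y_{z,i}$) and with the arrow $y_{z,i}\to z$. There are no other arrows.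

Example: for $|V|=2$ the skeleton has $K$ markers, $2$ elements of $V$, $4$ pair elements and $2\cdot4\cdot4=32$ cells.

**Definition (codes).** For a state $X$ over $\mathfrak B$, the code $\mathrm{Cod}(\mathfrak B,X)$ is:

* (a) for extensions; $E$ any symbol of arity at least $2$: the skeleton plus the satellites $y_{z,i}$ with $i\in X_z$;
* (c1) for $P$ unary; $E$ any symbol of arity at least $2$, so $E\ne P$: the skeleton plus all satellites $y_{z,i}$, $i\in\mathbb Z_4$, with $P=\{y_{z,i}:i\in X_z\}$;
* (c2) for $P$ of arity at least $2$; $E:=P$: the skeleton plus all satellites, plus arrows $m_{\mathrm{on}}\to y_{z,i}$ for $i\in X_z$.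

In all codes $E$ contains only the tuples $(x,y,\dots,y)$ coming from arrows, and all symbols not mentioned are empty. Put
$$\mathcal C_1(I)=\{\mathrm{Cod}(\mathfrak B,X^\tau):T(\mathfrak B,\tau)\},\qquad\mathcal C_2(I)=\{\mathrm{Cod}(\mathfrak B,X^\lambda):L(\mathfrak B,\lambda)\}.$$

The arity of $P$ in (c) is at least $1$, so (c1) and (c2) cover (c).

**Lemma 7.** In a code, suppose $\bar m'$ is a tuple of $K$ distinct elements with $m'_i\to m'_j$ for all $i\le j$. Then $\bar m'$ is the marker tuple; in particular this is the only tuple satisfying $\mu$. Relative to it every non-marker has exactly its intended colour; an element $r$ with colour in $\Theta$ is attached to $(x,y)\in V^2$ iff $r=r_{xy}$; and $z$ of colour $\mathsf Z$ is attached to $(r,c)$ iff $z=(r,c,\varepsilon)$ for some $\varepsilon$.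

*Proof.* The elements with loops are exactly the markers. The $K$ distinct elements $m_i'$ have loops, so $\bar m'$ is a permutation of the $K$ markers. Among markers, $m_i\to m_j$ only if $i\le j$, so the permutation is order preserving, hence the identity. The rest is read off from the list of arrows; in (c2) the additional arrows start at $m_{\mathrm{on}}$ and $\mathrm{on}\notin Col$. $\square$

## 8. Solvable instances: a member of $\mathcal C_1(I)$ grows into a member of $\mathcal C_2(I)$

**Lemma 8 (R2).** If $I$ is solvable, no sentence with the property in question ((a), resp. (c)) separates $\mathcal C_1(I)$ from $\mathcal C_2(I)$.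

*Proof.* By (2) take $\mathfrak B,\tau,\lambda$ with $T(\mathfrak B,\tau)$ and $L(\mathfrak B,\lambda)$, and $\pi$ from Lemma 6(ii). Map each cell $z$ of $\mathrm{Cod}(\mathfrak B,X^\tau)$ to $\pi(z)$, each satellite $y_{z,i}$ to $y_{\pi(z),i}$, and every other element to itself. Since $\pi(z)$ has the same $r$ and $c$ as $z$, this respects and reflects all arrows of the skeleton and of the satellites.

In case (a), $i\in X^\tau_z$ implies $i\in X^\lambda_{\pi(z)}$, so satellites go to satellites of $\mathrm{Cod}(\mathfrak B,X^\lambda)$, and $\mathrm{Cod}(\mathfrak B,X^\tau)$ becomes an induced substructure of $\mathrm{Cod}(\mathfrak B,X^\lambda)$. In case (c) the map is a bijection onto the universe of $\mathrm{Cod}(\mathfrak B,X^\lambda)$. The image structure agrees with $\mathrm{Cod}(\mathfrak B,X^\lambda)$ except possibly in $P$. In (c1) its $P$ is $\{y_{\pi(z),i}:i\in X^\tau_z\}$, contained in the $P$ of $\mathrm{Cod}(\mathfrak B,X^\lambda)$. In (c2) the only difference is in the arrows from $m_{\mathrm{on}}$ to satellites, which go to the $y_{\pi(z),i}$ with $i\in X^\tau_z$, and these are arrows of $\mathrm{Cod}(\mathfrak B,X^\lambda)$ as well. So a sentence with the property that is true in $\mathrm{Cod}(\mathfrak B,X^\tau)\in\mathcal C_1(I)$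 is true in $\mathrm{Cod}(\mathfrak B,X^\lambda)\in\mathcal C_2(I)$, and does not separate. $\square$

## 9. Deciding separation by interpretation in words

**Lemma 9 (R1).** Given $I$ and $\psi$, it is decidable whether $\psi$ separates $\mathcal C_1(I)$ from $\mathcal C_2(I)$.

*Proof.* The codes are built by first order recipes from pairs $(\mathfrak B,\tau)$, resp. $(\mathfrak B,\lambda)$, and these from words; then (BET) applies.

**Step 1: interpretations by kinds.** This step sets up the translation. Suppose given a finite set of kinds; each kind $\kappa$ has an arity $d_\kappa\ge0$ and a domain formula $D_\kappa(\bar p)$, $|\bar p|=d_\kappa$, over a vocabulary $\rho$. For every symbol $S$ of a vocabulary $\rho'$, of arity $n$, and kinds $\kappa_1,\dots,\kappa_n$, let a formula $S_{\kappa_1\dots\kappa_n}(\bar p_1,\dots,\bar p_n)$ over $\rho$ be given. A nonempty $\rho$-structure $M$ determines the $\rho'$-structure $M^*$ whose elements are the $(\kappa,\bar p)$ with $M\models D_\kappa(\bar p)$ and whose relations are given by these formulas. For a formula $\psi$ over $\rho'$ and an assignment of kinds to its free variables, define $\psi^*$: an atomic $S(\dots)$ is replaced by $S_{\kappa_1\dots\kappa_n}$;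 an equality $w=w'$ by $\bar p=\bar p'$ if the kinds agree and by $\mathsf{false}$ otherwise; connectives are kept; and $\exists w\,\theta$ is replaced by $\bigvee_\kappa\exists\bar p\,(D_\kappa(\bar p)\wedge\theta^*)$ with $w$ of kind $\kappa$. By induction on $\psi$, whenever the tuples $\bar p_i$ satisfy the domain formulas of the kinds $\kappa_i$, the elements $(\kappa_i,\bar p_i)$ satisfy $\psi$ in $M^*$ iff the $\bar p_i$ satisfy $\psi^*$ in $M$. For sentences: $M^*\models\psi$ iff $M\models\psi^*$, with $\psi^*$ computable. Such interpretations may be applied one after another.

**Step 2: codes inside $(\mathfrak B,\tau)$ and $(\mathfrak B,\lambda)$.** This step defines the code of $X^\tau$, resp. $X^\lambda$. Write a cell as $z=((p_1,p_2),(p_3,p_4),\varepsilon)$, $\bar p=(p_1,\dots,p_4)$, and let $\xi_{\varepsilon,i}(\bar p)$ express $i\in X_z$. For $X^\tau$ it is $\neg\tau(p_1,p_2)$, $\tau(p_1,p_2)$, $\mathsf{false}$, $\mathsf{false}$ according as $i-2\varepsilon\equiv0,1,2,3\pmod4$. For $X^\lambda$ it is $\neg\lambda(p_3,p_4)$, $\mathsf{true}$, $\lambda(p_3,p_4)$, $\mathsf{false}$, respectively. The kinds are $M_j$ ($1\le j\le K$, arity $0$), $\mathbf V$ (arity $1$), $\mathbf R$ (arity $2$), $\mathbf Z_\varepsilon$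 (arity $4$) and $\mathbf Y_{\varepsilon,i}$ (arity $4$), for $\varepsilon\in\{0,1\}$ and $i\in\mathbb Z_4$. All domain formulas are $\mathsf{true}$, except that in case (a) $D_{\mathbf Y_{\varepsilon,i}}=\xi_{\varepsilon,i}$. Let $typ_\theta(x,y)$ be the first order formula over $\mathfrak B$ saying that $(x,y)$ has type $\theta$. The arrows are:

* $M_i\to M_j$ iff $i\le j$;
* $M_{\mathsf V}\to\mathbf V(x)$; $M_\theta\to\mathbf R(x,y)$ iff $typ_\theta(x,y)$; $M_{\mathsf Z}\to\mathbf Z_\varepsilon(\bar p)$; $M_{\mathsf Y_i}\to\mathbf Y_{\varepsilon,i}(\bar p)$; in case (c2) also $M_{\mathrm{on}}\to\mathbf Y_{\varepsilon,i}(\bar p)$ iff $\xi_{\varepsilon,i}(\bar p)$;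
* $\mathbf V(x)\to\mathbf V(x')$ iff $x<x'$; $\mathbf V(x)\to\mathbf R(y,y')$ iff $x=y$; $\mathbf R(y,y')\to\mathbf V(x)$ iff $x=y'$;
* $\mathbf R(x,y)\to\mathbf Z_\varepsilon(\bar p)$ iff $(x,y)=(p_1,p_2)$; $\mathbf Z_\varepsilon(\bar p)\to\mathbf R(x,y)$ iff $(x,y)=(p_3,p_4)$;
* $\mathbf Y_{\varepsilon,i}(\bar p)\to\mathbf Z_\varepsilon(\bar q)$ iff $\bar p=\bar q$;
* no others.

$E(w_1,\dots,w_h)$ is interpreted as $w_2=\dots=w_h\wedge w_1\to w_2$. In case (c1), $P$ holds of $\mathbf Y_{\varepsilon,i}(\bar p)$ iff $\xi_{\varepsilon,i}(\bar p)$, and of no other kind. All other symbols are interpreted by $\mathsf{false}$. Comparing with Section 7, the resulting structure is the code, up to isomorphism.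

**Step 3: $(\mathfrak B,\tau)$ inside words.** This step handles $\mathcal C_1(I)$. The structures $(\mathfrak B,\tau)$ with $T(\mathfrak B,\tau)$ are, up to isomorphism, exactly the $(\mathfrak B_{s,s},\tau_s)$, where $s\in\{1,\dots,k\}^+$ and $\tau_s$ is the unique order preserving bijection. Interpret them in the word $s$ over $\{1,\dots,k\}$. The kinds are $(\top,p)$ for $p\le\max_i|u_i|$ and $(\bot,p)$ for $p\le\max_i|v_i|$, all of arity $1$, with domains $\bigvee_{i:\,p\le|u_i|}N_i(j)$, resp. $\bigvee_{i:\,p\le|v_i|}N_i(j)$, in the variable $j$. The label $(\top,i,p)$ holds of $((\top,p),j)$ iff $N_i(j)$, and likewise for $\bot$. Top elements precede bottom elements; within a side, $(p,j)$ precedes $(p',j')$ iff $j<j'$, or $j=j'$ and $p<p'$. The relation $\tau$ holds exactly between $((\top,1),j)$ and $((\bot,1),j)$.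

Example: for $I_0$ and $s=12$, the kind $(\top,1)$ lives on both positions, $(\top,2)$ on the second only, $(\bot,1)$ on both, $(\bot,2)$ on the first only. This gives the six elements of the word in Section 5, with its $\tau$.

**Step 4: $(\mathfrak B,\lambda)$ inside words.** This step handles $\mathcal C_2(I)$. If $L(\mathfrak B,\lambda)$ and $\mathfrak B=\mathfrak B_{s,t}$, pair each $\top$-position with its $\lambda$-image. As $\lambda$ preserves order and letters, this gives a nonempty word over the alphabet $\Gamma$ of pairs $(\alpha,\beta)$, where $\alpha\in\Lambda$ is a top label and $\beta\in\Lambda$ a bottom label with the same letter. The words obtained are exactly the nonempty words over $\Gamma$ that are *admissible* in the following first order sense. The first components start with some $(\top,i,1)$, end with some $(\top,i,|u_i|)$, and consecutive ones have the form $(\top,i,p)(\top,i,p+1)$ or $(\top,i,|u_i|)(\top,i',1)$; the second components satisfy the analogous condition with $\bot$ and $v$. From an admissible word $(\mathfrak B,\lambda)$ is recovered with two kinds $\top,\bot$ of arity $1$ and domain $\mathsf{true}$: labels are given by the components, top elements precede bottom elements,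 the order of positions is kept within a kind, and $\lambda$ holds between $(\top,j)$ and $(\bot,j)$.

**Step 5: conclusion.** Composing the interpretations of Steps 2 and 3, "$\psi$ is true on all of $\mathcal C_1(I)$" becomes the truth of a computable sentence in all nonempty words over $\{1,\dots,k\}$. Composing those of Steps 2 and 4, "$\psi$ is false on all of $\mathcal C_2(I)$" becomes the truth of a computable implication, "admissible implies the translation of $\neg\psi$", in all nonempty words over $\Gamma$. (If $\Gamma=\emptyset$, then $\mathcal C_2(I)=\emptyset$ and there is nothing to check.) Both are decidable by (BET). $\square$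

Note what has happened: the index words $s$ for $\mathcal C_1$ and the paired words for $\mathcal C_2$ are regular descriptions of different things, and the undecidable question whether the two classes share a base word is never asked.

## 10. Reading a word and a state inside an arbitrary structure

It remains to prove (R3), in the following form.

**Proposition 10.** In cases (a), (c1), (c2): from $I$ one can compute a first order sentence $D_I$ that separates $\mathcal C_1(I)$ from $\mathcal C_2(I)$ and which, if $I$ is unsolvable, has the property in question on finite structures.

The difficulty is that $D_I$ must behave well on *all* finite structures, not only on codes. This section says, relative to a tuple $\bar m$ with $\mu(\bar m)$, when a structure contains a readable word and array.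

**Definition (FULL).** $\mathrm{FULL}(\bar m)$ says:

* (F1) $\to$ is a strict linear order on $V$, and $|V|\ge2$;
* (F2) for all $x,y\in V$ exactly one element $r_{xy}$ with colour in $\Theta$ is attached to $(x,y)$; its colour is $<^+$, $<$, $>$ or of the form $(a,f)$ in accordance with the position of $x,y$ in the order $\to$ on $V$ (for $x=y$ with $f$ correct and $a\in\Lambda$ arbitrary);
* (F3) for all $x,y,x',y'\in V$ exactly two elements of colour $\mathsf Z$ are attached to $(r_{xy},r_{x'y'})$;
* (F4) the word $\mathfrak B$ on $V$, with the order $\to$ and with $x$ labelled $a$ when $r_{xx}$ has colour $(a,f)$, is valid.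

For $z$ of colour $\mathsf Z$ let $X_z=\{i:in_i(z)\}$, where $in_i(z)$ says that there is $y$ of colour $\mathsf Y_i$ with $y\to z$ and, additionally: nothing in case (a); $P(y)$ in case (c1); $m_{\mathrm{on}}\to y$ in case (c2).

If FULL holds, then for $r=(x,y)$ and $c=(x',y')$ in $R=V^2$ the sets $X_z$ of the two elements attached to $(r_{xy},r_{x'y'})$, enumerated arbitrarily, give the values of a state over $\mathfrak B$ at $(r,c,0)$ and $(r,c,1)$. The enumeration does not matter for $\delta$ or for bigness. All other elements are ignored. A state is just a function on $R\times R\times\{0,1\}$, so it does not matter either whether elements used for different index tuples are distinct.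

**Lemma 11.** There is a first order formula $\delta(\bar m)$, computable from $I$, which, when $\mu$ and FULL hold and the state is non-big, says that $\delta(\mathfrak B,X)$ is true. "The state is big" is first order as well, and so is FULL.

*Proof.* Let
$$at(z;x,y,x',y'):=z\text{ has colour }\mathsf Z\wedge\exists r\exists c\,(r\text{ attached to }(x,y)\wedge c\text{ attached to }(x',y')\wedge r\to z\to c).$$
Let $emp(z)$, $pt_e(z)$, $ln_e(z)$ ($e=0,1$) be the Boolean combinations of the $in_i(z)$ saying that $X_z$ is empty, a point of parity $e$, a line of parity $e$. With $x,y,x',y'$ ranging over $V$: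

* "some cell is empty": $\exists x,y,x',y',z\,(at(z;x,y,x',y')\wedge emp(z))$;
* "row $(x,y)$ is full": $\forall x',y',z\,(at(z;x,y,x',y')\to ln_0(z)\vee ln_1(z))$;
* "row $(x,y)$ contains a point of parity $e$": $\exists x',y',z\,(at(z;x,y,x',y')\wedge pt_e(z))$; for $e=1$ this defines $\tau_X(x,y)$;
* "column $(x',y')$ contains a line of parity $e$": $\exists x,y,z\,(at(z;x,y,x',y')\wedge ln_e(z))$; for $e=1$ this defines $\lambda_X(x',y')$;
* "the state is big": $\exists x,y,x',y',z\,(at(z;x,y,x',y')\wedge\bigvee_i(in_i(z)\wedge in_{i+2}(z)))$.

$T(\mathfrak B,\tau_X)$ and $L(\mathfrak B,\lambda_X)$ are obtained from the first order conditions $T,L$ by relativizing quantifiers to $V$ and replacing $<$ by $\to$, $L_a(x)$ by "some $r$ of colour $(a,f)$, some $f$, is attached to $(x,x)$", and $\tau,\lambda$ by the formulas above. Validity in (F4) is treated in the same way. Clauses 1–3 of the definition of $\delta$ now give the formula. $\square$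

**Lemma 12.** In $\mathrm{Cod}(\mathfrak B,X)$, relative to the marker tuple, FULL holds, the word read is $\mathfrak B$ and the state read is $X$, up to swapping cells $(r,c,0),(r,c,1)$.

*Proof.* Use Lemma 7. (F1) holds as $\to$ on $V$ is $<$ and valid words have length at least $2$. (F2)–(F4) hold by the description of attachments and the intended colours. For a cell $z$ the elements of colour $\mathsf Y_i$ with an arrow to $z$ are just $y_{z,i}$, if present. In case (a) it is present iff $i\in X_z$; in (c1) it is in $P$ iff $i\in X_z$; in (c2) it has the arrow from $m_{\mathrm{on}}$ iff $i\in X_z$. $\square$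

## 11. Unary $P$: enlarging $P$ enlarges the state

This case (c1) is the easiest, since $\mu$, colours and FULL mention only $E\ne P$. Let
$$D_I=\exists\bar m\,\big(\mu(\bar m)\wedge\mathrm{FULL}(\bar m)\wedge(\text{the state is big}\vee\delta(\bar m))\big).$$

**Step 1: monotonicity if $I$ is unsolvable.** Let $D_I$ hold with witness $\bar m$ and enlarge $P$. Nothing changes in $\mu$, FULL, $\mathfrak B$ or the attached cells, and the state can only grow. If the larger state is big, $D_I$ holds. If not, the smaller one is not big either, so $\delta$ holds for it, and Lemma 5 gives $\delta$ for the larger one.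

**Step 2: values on codes.** For non-big $X$, Lemmas 7 and 12 show that $D_I$ holds in $\mathrm{Cod}(\mathfrak B,X)$ iff $\delta(\mathfrak B,X)$ is true. By Lemma 6(i), $D_I$ is true on $\mathcal C_1(I)$ and false on $\mathcal C_2(I)$. This proves Proposition 10 for (c1).

## 12. Extensions: an existential guard against new elements

In case (a), the sentence of Section 11 (with the new $in_i$) is not good enough: an extension may add elements of colour $\mathsf V$, a second $r$ attached to a pair, or a third cell, and FULL may be destroyed. The remedy is a disjunct BAD which is existential, hence harmless, and which becomes true whenever an extension damages FULL. This is what the colours $<^+$, $\min$ and $\max$ are for: they certify that nothing belongs between two points, before the first or after the last, so that an intruder can be exposed by an existential statement.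

**Definition (BAD, case (a)).** BAD says: there is $\bar m$ with $\mu(\bar m)$ and one of

* (B1) distinct $v,v'\in V$ such that not exactly one of $v\to v'$, $v'\to v$ holds;
* (B2) two distinct elements with colours in $\Theta$ attached to the same $(x,y)\in V^2$;
* (B3) $r$ of colour $<^+$ attached to $(x,y)\in V^2$, and $v\in V\setminus\{x,y\}$ with $x\to v\to y$;
* (B4) $r$ attached to $(x,x)$, and $v\in V\setminus\{x\}$ with either $v\to x$ and $r$ of colour $(a,\min)$ for some $a$, or $x\to v$ and $r$ of colour $(a,\max)$ for some $a$;
* (B5) three distinct elements of colour $\mathsf Z$ attached to the same $(r,c)$;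
* (B6) $z$ of colour $\mathsf Z$ and $y,y'$ of colours $\mathsf Y_i,\mathsf Y_{i+2}$ with $y\to z$, $y'\to z$.

The formula $\mu$, colours and attachment are quantifier-free in $\bar m$ and the elements named, so BAD is existential and preserved by extensions. Let
$$D_I=\mathrm{BAD}\vee\exists\bar m\,(\mu(\bar m)\wedge\mathrm{FULL}(\bar m)\wedge\delta(\bar m)).$$

**Lemma 13.** Let $A\subseteq B$, $A\not\models\mathrm{BAD}$, $B\not\models\mathrm{BAD}$ and $A\models\mu(\bar m)\wedge\mathrm{FULL}(\bar m)$. Then $B\models\mu(\bar m)\wedge\mathrm{FULL}(\bar m)$ with the same $V$, $r_{xy}$, attached cells and word. The state of $A$ is contained in that of $B$, and both states are non-big.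

*Proof.* Since $\mu$, colours and attachment are quantifier-free in $\bar m$, they mean the same in $A$ and $B$ for elements of $A$. Let $V^A$ be $x_1\to\dots\to x_n$; $n\ge2$.

*No new elements of $V$.* Suppose $v\in V^B\setminus A$. The element $r_{x_1x_1}$ has colour $(a,\min)$ for some $a$, so $v\not\to x_1$ by $\neg$(B4), and $x_1\to v$ by $\neg$(B1). Similarly $v\to x_n$. Take the largest $i$ with $x_i\to v$. By $v\to x_n$ and $\neg$(B1), $x_n\not\to v$, so $i<n$. Then $x_{i+1}\not\to v$, so $v\to x_{i+1}$ by $\neg$(B1). But $r_{x_ix_{i+1}}$ has colour $<^+$ and is attached to $(x_i,x_{i+1})$, so (B3) holds in $B$, a contradiction. So $V^B=V^A$.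

*No new attachments.* A new element with colour in $\Theta$ attached to $(x,y)\in V^2$ would, with $r_{xy}$, give (B2). A new element of colour $\mathsf Z$ attached to $(r_{xy},r_{x'y'})$ would, with the two old ones, give (B5). Hence FULL holds in $B$ with the same data.

*The state.* For an old cell $z$, new elements of colour $\mathsf Y_i$ can only enlarge $X_z$. A big state would give (B6). $\square$

**Step 1: $D_I$ is preserved by extensions if $I$ is unsolvable.** Let $A\models D_I$ and $A\subseteq B$. If $A$ or $B$ satisfies BAD, then $B$ does, so $B\models D_I$. Otherwise $A\models\mu\wedge\mathrm{FULL}\wedge\delta$ for some $\bar m$. By Lemma 13 the state $X$ of $A$ and the state $X'\supseteq X$ of $B$ live over the same valid word and are non-big, so Lemma 5 gives $\delta$ in $B$. Hence $B\models D_I$.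

**Step 2: values on codes.** Let $X$ be non-big and consider $\mathrm{Cod}(\mathfrak B,X)$. By Lemma 7 only the marker tuple satisfies $\mu$. Relative to it (B1) fails, as $\to$ on $V$ is a strict linear order; (B2) and (B5) fail by Lemma 7; (B3) fails, as $r_{xy}$ has colour $<^+$ only if nothing lies between $x$ and $y$; (B4) fails, as $\min$ and $\max$ are used correctly; and (B6) fails, as the satellites of $z$ are the $y_{z,i}$ with $i\in X_z$ and $X$ is non-big. So BAD fails, and by Lemma 12 $D_I$ holds iff $\delta(\mathfrak B,X)$ is true. By Lemma 6(i), $D_I$ is true on $\mathcal C_1(I)$ and false on $\mathcal C_2(I)$. This proves Proposition 10 for (a).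

## 13. $P$ of arity at least $2$: a positive guard against new arrows

In case (c2), $x\to y$ is $P(x,y,\dots,y)$ itself, so enlarging $P$ may add any arrow, including arrows that change colours. The guard must now be monotone in $P$: it may use inequalities but no negated $P$-atom. To catch every new arrow we describe the intended structure tightly enough that each new arrow, except those from $m_{\mathrm{on}}$ to satellites, makes some element have *too many* arrows.

**Definition ($G$, permitted pairs, BAD in case (c2)).** $G(\bar m)$ says that the $m_i$ are distinct and $m_i\to m_j$ for $i\le j$. "$w$ is a $j$" abbreviates $w\notin\bar m\wedge m_j\to w$, for $j\in Col$; "a $\Theta$" means a $\theta$ for some $\theta\in\Theta$. The *permitted* colour pairs are $(\mathsf V,\mathsf V)$, $(\mathsf V,\theta)$, $(\theta,\mathsf V)$, $(\theta,\mathsf Z)$, $(\mathsf Z,\theta)$, $(\mathsf Y_i,\mathsf Z)$ for $\theta\in\Theta$, $i\in\mathbb Z_4$. BAD says: there is $\bar m$ with $G(\bar m)$ and one of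

* (b0) a loop at some $w\notin\bar m$, or $m_j\to m_i$ for some $i<j$;
* (b1) $w\to m_j$ for some $w\notin\bar m$ and some $j$;
* (b2) some $w\notin\bar m$ is an $i$ and a $j$ for distinct $i,j\in Col$; or $m_{\mathrm{on}}\to w$ and $w$ is a $j$ with $j\in Col\setminus\{\mathsf Y_0,\dots,\mathsf Y_3\}$;
* (b3) $w\to w'$ with $w\ne w'$, $w$ a $j$, $w'$ a $j'$, and $(j,j')$ not permitted;
* (b4) distinct $\mathsf V$'s $x,x'$ with $x\to x'\to x$; or a $\Theta$ with two distinct $\mathsf V$ in-neighbors, or with two distinct $\mathsf V$ out-neighbors;
* (b5) a $\mathsf Z$ with two distinct $\Theta$ in-neighbors, or with two distinct $\Theta$ out-neighbors;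
* (b6) a $\mathsf Y_i$ with two distinct $\mathsf Z$ out-neighbors;
* (b7) $y\to z$ and $y'\to z$ with $z$ a $\mathsf Z$, $y$ a $\mathsf Y_i$, $y'$ a $\mathsf Y_{i+2}$, $m_{\mathrm{on}}\to y$ and $m_{\mathrm{on}}\to y'$.

BAD is existential and contains no negated $P$-atom, so it is monotone in $P$.

**Definition (CODE).** $\mathrm{CODE}(\bar m)$ says $\mu(\bar m)$, $\mathrm{FULL}(\bar m)$ and:

* (C1) non-markers have no loops and no arrows to markers;
* (C2) each non-marker has exactly one colour, and $m_{\mathrm{on}}\to w$ with $w\notin\bar m$ only if $w$ has some colour $\mathsf Y_i$;
* (C3) arrows between distinct non-markers occur only for permitted colour pairs;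
* (C4) each element with colour in $\Theta$ has exactly one in-neighbor and exactly one out-neighbor in $V$;
* (C5) each element of colour $\mathsf Z$ has exactly one in-neighbor and exactly one out-neighbor with colour in $\Theta$;
* (C6) each element of colour $\mathsf Y_i$ has exactly one out-neighbor of colour $\mathsf Z$.

Let
$$D_I=\mathrm{BAD}\vee\exists\bar m\,(\mathrm{CODE}(\bar m)\wedge\text{the state is non-big}\wedge\delta(\bar m)).$$

**Step 1: $D_I$ is monotone in $P$ if $I$ is unsolvable.** Let $(A,P)\models D_I$ and $P\subseteq Q$. If either structure satisfies BAD, then $(A,Q)$ satisfies BAD and $D_I$. Otherwise $(A,P)$ satisfies CODE$(\bar m)$ with a non-big state $X$ and $\delta$ true, and $G(\bar m)$ holds in $(A,Q)$. Consider an arrow $a\to b$ of $Q$ that is not an arrow of $P$. We show that either it is of the form $m_{\mathrm{on}}\to y$ with $y$ of some colour $\mathsf Y_i$, or a clause of BAD holds in $(A,Q)$. Note that an element of $P$-colour $j$ "is a $j$" in $(A,Q)$ too.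

* *$a,b$ both markers.* By $\mu$ in $(A,P)$, the missing arrows are $m_j\to m_i$ with $i<j$: (b0).
* *$a$ a non-marker, $b$ a marker*: (b1).
* *$a=m_j$ a marker, $b$ a non-marker*, of $P$-colour $i$, say. If $j\in Col$, then $j\neq i$ since the arrow is new, and $b$ is an $i$ and a $j$: (b2). If $j=\mathrm{on}$ and $i\notin\{\mathsf Y_0,\dots,\mathsf Y_3\}$: (b2). If $j=\mathrm{on}$ and $i$ is some $\mathsf Y_{i'}$: this is the allowed form.
* *$a=b$ a non-marker*: (b0).
* *$a\ne b$ non-markers, colour pair not permitted*: (b3).
* *$a\neq b$ non-markers, colour pair permitted.* For $(\mathsf V,\mathsf V)$: since $\to$ linearly orders $V$ in $(A,P)$ and $a\not\to b$ there, $b\to a$ is in $P$: (b4). For $(\mathsf V,\theta)$: by (C4), $b$ has an in-neighbor in $V$ in $P$, different from $a$ since $a\to b$ is new: (b4). For $(\theta,\mathsf V)$: in the same way $a$ gets a second out-neighbor in $V$: (b4). For $(\theta,\mathsf Z)$ and $(\mathsf Z,\theta)$, (C5) gives (b5) in the same way. For $(\mathsf Y_i,\mathsf Z)$, (C6) gives (b6).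

As $(A,Q)\not\models\mathrm{BAD}$, all new arrows are of the allowed form. Since $\mathrm{on}\notin Col$, colours are unchanged; the arrows among markers and among non-markers are unchanged; so CODE$(\bar m)$ holds in $(A,Q)$ with the same word and cells. The state becomes some $X'\supseteq X$, which is non-big by $\neg$(b7). By Lemma 5, $\delta$ holds for $X'$, so $(A,Q)\models D_I$. Tuples of $Q$ that are not of the form $(x,y,\dots,y)$ are irrelevant to $D_I$.

**Step 2: values on codes.** Let $X$ be non-big. By Lemma 7, in $\mathrm{Cod}(\mathfrak B,X)$ only the marker tuple satisfies $G$. Relative to it (b0)–(b6) fail by the list of arrows in Section 7: no loops or incoming arrows at the wrong places, one colour each, arrows between non-markers only for permitted pairs, $r_{xy}$ having only $x$ as in-neighbor and only $y$ as out-neighbor in $V$, $z=(r,c,\varepsilon)$ having only $r$ and $c$ as in- and out-neighbor with colour in $\Theta$, and $y_{z,i}$ having only $z$ as out-neighbor. (b7) fails since $X$ is non-big. The same list and Lemma 12 show that CODE holds with word $\mathfrak B$ and state $X$. So $D_I$ holds iff $\delta(\mathfrak B,X)$ is true, and Lemma 6(i) finishes the proof of Proposition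 10. $\square$

**Proof of Theorem 1(a) and (c).** Lemma 9 is (R1), Lemma 8 is (R2), and Proposition 10 gives (R3), in case (a) for extensions and in cases (c1), (c2) for $P$ of arity $1$ and of arity at least $2$. Apply Proposition 4. The $0$-ary case of (c) was done in Section 2, and (b) in Section 3. $\square$

## 14. Substructures, the degree of $F$, and effective incompleteness

The construction yields a little more for (a) and for (c) with $P$ of arity at least $1$.

*Substructures.* A sentence is preserved by induced substructures iff its negation is preserved by extensions. If an r.e. class satisfied 1 and 2 for preservation by induced substructures, the negations of its sentences would satisfy 1 and 2 for (a). So the answer there is also no.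

*The degree of $F$.* Every class $F$ satisfying 1 and 2 computes $\emptyset'$. By (1) and Lemma 9, unsolvability is r.e. relative to $F$; solvability is r.e.; so PCP is decidable from $F$, and PCP is $\Sigma_1$-complete. This is optimal: the set of all sentences with the property satisfies 1 and 2 and is $\Pi_1$, so its degree is exactly $\mathbf 0'$.

*Effective incompleteness.* There is a computable function which, from an index of any r.e. set $F$ of sentences all having the property, produces a sentence having the property that is not equivalent on finite structures to any member of $F$. Let $N_F$ be the set of $I$ such that some $\psi\in F$ separates $\mathcal C_1(I)$ from $\mathcal C_2(I)$. By Lemma 9 it is r.e., uniformly in the index of $F$, and by Lemma 8 it consists of unsolvable instances. The set of unsolvable instances is productive, being the complement of a many-one complete $\Sigma_1$ set, so one computes an unsolvable $I\notin N_F$. By Proposition 10, $D_I$ has the property and separates $\mathcal C_1(I)$ from $\mathcal C_2(I)$. A member of $F$ equivalent to $D_I$ on finite structures would separate them as well and put $I$ into $N_F$. So there is none.
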